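\title{Double roots of random polynomials with arbitrary i.i.d.\ coefficients}

\begin{abstract}
Let $\xi_0,\xi_1,\dots$ be independent copies of a non-constant complex random variable $\xi$, and let $f_n(z)=\sum_{j=0}^n\xi_jz^j$. We prove that the probability that $f_n$ has a multiple root other than $0$ tends to $0$, with no moment or tail assumption on $\xi$. If $\xi$ has finite support, the probability is $O(n^{-1/3}\log n)$. For coefficients in a fixed prime field $\mathbb F_p$ the corresponding probability tends to $1/(p+1)$. The proof embeds the atoms of $\xi$ in $\mathbb C_p$ for a prime $p$ that grows with $n$, sorts the double roots by their $p$-adic absolute value, and uses that modulo $p$ the polynomial $zf_n'(z)$ does not involve the coefficients $\xi_j$ with $p\mid j$.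
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\xi$ be a complex random variable, let $\xi_0,\xi_1,\xi_2,\dots$ be independent copies of $\xi$, and for $n\ge1$ put
\[
f_n(z)=\sum_{j=0}^n\xi_jz^j .
\]
A \emph{nonzero double root} of a polynomial is a root $w\ne0$ of multiplicity at least $2$. Let $\mathcal D_n$ be the event that $f_n$ has a nonzero double root in $\mathbb C$ or $f_n\equiv0$. Including the zero polynomial is a convention; it has probability $\mathbb P(\xi=0)^{n+1}$. The root $0$ is set aside because it is double exactly when $\xi_0=\xi_1=0$, an event whose probability $\mathbb P(\xi=0)^2$ does not depend on $n$.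

How likely is $\mathcal D_n$? A double root is one algebraic condition on the coefficients, and if $\xi$ has no atoms then $\mathbb P(\mathcal D_n)=0$ (Lemma~\ref{lem:atoms}). For discrete $\xi$ double roots do occur:
\[
1-z-z^2+z^3=(z-1)^2(z+1),\qquad 1+z+z^3+z^4=(z+1)^2(z^2-z+1).
\]
At a fixed point they become rare. If $\xi$ is uniform on $\{-1,1\}$, a double root at $1$ requires $\sum_j\xi_j=0$, which has probability $O(n^{-1/2})$. So one guesses that $\mathbb P(\mathcal D_n)\to0$ as soon as $\xi$ is random at all. Two things stand between the guess and a proof. The position of the double root is not known in advance, and without a tail assumption the coefficients have no common scale: a few of them may be far larger than all the others.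

Call $\xi$ \emph{non-constant} if $\mathbb P(\xi=x)<1$ for every $x$. The conjecture posed in \cite{sep} is that $\mathbb P(\mathcal D_n)=o(1)$ for every non-constant $\xi$. This is known when $\mathbb E\xi=0$, $\operatorname{Var}(\xi)=1$ and $\xi$ is sub-gaussian, that is, $\mathbb P(|\xi|\ge t)\le Ce^{-ct^2}$ for some $C,c>0$ and all $t>0$; it was known earlier for $\xi$ uniform on $\{-1,1\}$ and for some other integer-valued distributions. We prove the conjecture in full, without using these results.

\begin{theorem}\label{thm:main}
Let $\xi$ be a non-constant complex random variable. Then $\mathbb P(\mathcal D_n)\to0$ as $n\to\infty$.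
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $\xi$ be a complex random variable, constant or not. Then $\mathbb P(\mathcal D_n)\to0$ if and only if $\mathbb P(\xi=0)<1$.
\end{corollary}

\begin{proof}
If $\xi=0$ almost surely, then $\mathbb P(\mathcal D_n)=1$ by the convention. If $\xi=x\ne0$ almost surely, then $f_n=x\,(z^{n+1}-1)/(z-1)$ has only simple roots, and $\mathbb P(\mathcal D_n)=0$. Otherwise $\xi$ is non-constant and Theorem~\ref{thm:main} applies.
\end{proof}

\begin{theorem}\label{thm:finite}
Let $\xi$ be a non-constant complex random variable with finite support. Then $\mathbb P(\mathcal D_n)=O(n^{-1/3}\log n)$.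
\end{theorem}

\begin{theorem}\label{thm:Fp}
Let $p$ be a fixed prime and let $\xi$ be a non-constant random variable with values in $\mathbb F_p$. Then the probability that $f_n$ has a nonzero double root in $\overline{\mathbb F}_p$ tends to $\frac1{p+1}$.
\end{theorem}

Theorem~\ref{thm:Fp} shows that characteristic $0$ matters in Theorem~\ref{thm:main}. It also suggests the proof. In characteristic $0$ we are free to choose a prime $p$ and reduce modulo $p$; a double root should survive the reduction, and modulo $p$ it has probability about $1/p$. Section~\ref{sec:Fp} proves Theorem~\ref{thm:Fp}, carries out this plan for $\xi\in\{0,1\}$, and lists what breaks for general $\xi$. Section~\ref{sec:padic} moves the problem to $\mathbb C_p$. A double root $w$ is then treated according to its $p$-adic size and to the $p$-adic size $M$ of the largest coefficient: $|w|\ne1$ in Section~\ref{sec:records}, $|w|=1$ and $M\le1$ in Section~\ref{sec:integral}, and $|w|=1$ and $M>1$ in Section~\ref{sec:large}. Section~\ref{sec:anti} contains the anticoncentration estimate used in the last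 two cases.

Throughout, $\log$ is the natural logarithm and $\vartheta=z\frac{d}{dz}$, so that $\vartheta z^j=jz^j$. Over any field, $w\neq0$ is a double root of $g\neq0$ if and only if $g(w)=\vartheta g(w)=0$. Applying $\vartheta$ lowers the multiplicity of a root by at most one, so if $w$ is a root of $g$ of multiplicity at least $i$, then $\vartheta^lg(w)=0$ for $0\le l<i$.

\section{The finite field model}\label{sec:Fp}

For $u\in\overline{\mathbb F}_p^{\,*}=\overline{\mathbb F}_p\setminus\{0\}$ let $\deg u=[\mathbb F_p(u):\mathbb F_p]$. If $\deg u=d$, then $\mathbb F_p(u)=\mathbb F_{p^d}$, so at most $p^d$ elements have degree $d$.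

\begin{lemma}\label{lem:basis}
Let $u\in\overline{\mathbb F}_p^{\,*}$ have degree $d$ and let $x\in\mathbb F_{p^d}^*$. Any $d$ consecutive terms of the sequence $(xu^{pt})_{t\ge0}$ form a basis of $\mathbb F_{p^d}$ over $\mathbb F_p$. In particular, if $d\ge D$, then the elements $u^{pt}$, $0\le t<D$, are linearly independent over $\mathbb F_p$.
\end{lemma}

\begin{proof}
Since $u=u^{p^d}=(u^p)^{p^{d-1}}$, the element $v=u^p$ generates $\mathbb F_{p^d}$, so $1,v,\dots,v^{d-1}$ is a basis. Multiplying a basis by the nonzero element $xv^t$ gives a basis.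
\end{proof}

We also recall Fourier inversion. If $Z$ is a random element of a finite abelian group $V$, then $\mathbb P(Z=v)=|V|^{-1}\sum_\psi\overline{\psi(v)}\,\mathbb E\psi(Z)$, the sum running over the $|V|$ characters of $V$. Separating the trivial character gives
\begin{equation}\label{eq:fourier}
\Bigl|\mathbb P(Z=v)-\frac1{|V|}\Bigr|\le\frac1{|V|}\sum_{\psi\ne1}|\mathbb E\psi(Z)|\le\max_{\psi\ne1}|\mathbb E\psi(Z)| .
\end{equation}

The main device of the paper is visible for $p=2$. Write $f_n=f_{\rm ev}+f_{\rm odd}$, collecting the terms of even and of odd index. Over $\mathbb F_2$ we have $\vartheta f_n=f_{\rm odd}$, so $u\ne0$ is a double root exactly when $f_{\rm odd}(u)=0$ and $f_{\rm ev}(u)=0$, and these two polynomials are independent. For $u=1$ and $\xi$ uniform, the conditions say that the odd-indexed and the even-indexed coefficients each sum to $0$, which has probability exactly $1/4$. For an unknown $u$, reveal the odd-indexed coefficients first: this leaves at most $n$ candidates for $u$, the roots of $f_{\rm odd}$, and the even-indexed coefficients are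 still fully random. For general $p$ the same holds with $\vartheta f_n=\sum_{p\nmid j}j\xi_jz^j$ and the coefficients $\xi_j$ with $p\mid j$.

\begin{proof}[Proof of Theorem~\ref{thm:Fp}]
Let $\rho=\max_x\mathbb P(\xi=x)<1$. The event $f_n\equiv0$ has probability at most $\rho^{n+1}$ and may be ignored. Below, $g$ denotes a monic irreducible polynomial in $\mathbb F_p[z]$. Since $\mathbb F_p$ is perfect, $g$ has simple roots. Hence $f_n\ne0$ has a nonzero double root if and only if $g^2\mid f_n$ for some $g\ne z$: if $u$ is the double root and $g$ its minimal polynomial, then $u$ is still a root of $f_n/g$.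

\emph{Equidistribution.} Let $Q\in\mathbb F_p[z]$ have degree $k\ge1$ and $Q(0)\ne0$, and let $V=\mathbb F_p[z]/(Q)$. As $z$ is a unit in $V$, any $k$ consecutive powers of $z$ form a basis of $V$. Let $\psi\neq1$ be a character of the additive group of $V$. It cannot equal $1$ on a basis, so among any $k$ consecutive indices there is a $j$ with $\psi(z^j)=e^{2\pi is/p}$, $s\in\mathbb F_p^*$. For this $j$,
\[
|\mathbb E\psi(\xi_jz^j)|=|\mathbb Ee^{2\pi is\xi/p}|\le1-\delta,\qquad 1-\delta:=\max_{s\ne0}|\mathbb Ee^{2\pi is\xi/p}| ,
\]
and $\delta>0$ because $s\xi$ is non-constant for $s\neq0$. By independence and \eqref{eq:fourier},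
\begin{equation}\label{eq:equi}
\bigl|\mathbb P(f_n\equiv v\bmod Q)-p^{-k}\bigr|\le(1-\delta)^{\lfloor(n+1)/k\rfloor}\qquad\text{for all }v\in V.
\end{equation}

Fix $D_0\ge1$, and let $D_1=\lceil C\log n\rceil$ with $C$ so large that $n\rho^{D_1}\to0$.

\emph{Degrees at most $D_0$.} Take $Q=\prod g^2$ over $g\ne z$ with $\deg g\le D_0$. This modulus is fixed, so by \eqref{eq:equi} the law of $f_n\bmod Q$ tends to the uniform law. By the Chinese remainder theorem, the probability that no such $g^2$ divides $f_n$ tends to $\prod_{g\ne z,\ \deg g\le D_0}(1-p^{-2\deg g})$.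

\emph{Degrees in $(D_0,D_1]$.} There are at most $p^d$ polynomials $g$ of degree $d$. By \eqref{eq:equi} with $Q=g^2$, the probability that $g^2\mid f_n$ for some $g$ in this range is at most
\[
\sum_{D_0<d\le D_1}p^d\Bigl(p^{-2d}+(1-\delta)^{\lfloor(n+1)/(2d)\rfloor}\Bigr)\le\frac{p^{-D_0}}{p-1}+D_1p^{D_1}(1-\delta)^{n/(2D_1)-1}.
\]
The last term tends to $0$, because $p^{D_1}$ grows polynomially in $n$.

\emph{Degrees above $D_1$.} For large $d$ the error term in \eqref{eq:equi} no longer compensates for the number of polynomials $g$, and we use $\vartheta f_n$ instead. At least $n/2$ indices $j\le n$ satisfy $p\nmid j$, so $\vartheta f_n\ne0$ with probability at least $1-\rho^{n/2}$. Condition on $(\xi_j)_{p\nmid j}$ with $\vartheta f_n\neq0$. A nonzero double root $u$ is one of the at most $n$ roots of $\vartheta f_n$. Fix such a root with $\deg u>D_1$, and condition also on all $\xi_{pt}$ with $t\ge D_1$ (for large $n$, $pD_1\le n$). By Lemma~\ref{lem:basis} at most one value of $(\xi_{pt})_{0\le t<D_1}$ gives $f_n(u)=0$, and it has probability at most $\rho^{D_1}$. This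 range contributes at most $\rho^{n/2}+n\rho^{D_1}=o(1)$.

Letting $n\to\infty$ and then $D_0\to\infty$, the probability tends to $1-\prod_{g\ne z}(1-p^{-2\deg g})$. By unique factorization, and since there are $p^k$ monic polynomials of degree $k$,
\[
\prod_g(1-p^{-2\deg g})^{-1}=\sum_{k\ge0}p^kp^{-2k}=(1-p^{-1})^{-1}.
\]
Removing the factor for $g=z$ gives $\prod_{g\ne z}(1-p^{-2\deg g})=\frac{1-p^{-1}}{1-p^{-2}}=\frac p{p+1}$, and the limit is $\frac1{p+1}$.
\end{proof}

\begin{example}\label{ex:01}
Theorem~\ref{thm:Fp} implies Theorem~\ref{thm:main} for non-constant $\xi$ with values in $\{0,1\}$. Let $f_n\ne0$ have a nonzero double root $w\in\mathbb C$, and write $f_n=z^iG$ with $G\in\mathbb Z[z]$ monic and $G(0)=1$. The minimal polynomial $g$ of the algebraic integer $w$ is monic with integer coefficients, $g^2$ divides $G$ in $\mathbb Z[z]$, and so $g(0)=\pm1$. For every prime $p$ the reduction of $g$ is non-constant and does not vanish at $0$, so its roots are nonzero double roots of $f_n\bmod p$. Hence $\limsup_n\mathbb P(\mathcal D_n)\le\frac1{p+1}$ for every $p$.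
\end{example}

The example used that every nonzero coefficient is an integer prime to $p$. For general $\xi$ three things change.
\begin{enumerate}
\item The atoms need not be rational, or even algebraic. We embed the field they generate in $\mathbb C_p$, where reduction modulo $p$ makes sense.
\item If there are infinitely many atoms, the embedding we construct makes only finitely many of them $p$-adic units. A double root $w$ may then have $|w|_p\ne1$, so that it reduces to $0$ or has no reduction.
\item Some coefficients may have $|\xi_j|_p>1$. Then $f_n$ must be divided by its largest coefficient before it is reduced, and all smaller coefficients disappear. This is not a rare event: if $\mathbb P(\xi=1/k!)=\frac1{k(k+1)}$ for $k\ge1$, then $|\xi|_p>1$ has probability $1/p$, and the expected number of such coefficients is $(n+1)/p$.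
\end{enumerate}

\section{Reduction to $p$-adic coefficients}\label{sec:padic}

\subsection{The atoms}

The event $\mathcal D_n$ is Borel in the coefficients: on the set where $i$ and $k$ are the least and the largest index of a nonzero coefficient, it is the vanishing of the discriminant of $f_n/z^i$, a polynomial of degree $k-i$.

\begin{lemma}\label{lem:atoms}
Let $A$ be the countable set of atoms of $\xi$. Then $\mathbb P(\mathcal D_n)\le\mathbb P(\xi\in A)^{n+1}$.
\end{lemma}

\begin{proof}
It suffices to show that $\mathbb P(\mathcal D_n\cap\{\xi_j\notin A\})=0$ for each $j$. Write $f=f_n$ and condition on $(\xi_i)_{i\ne j}$. We show that $\mathcal D_n$ forces $\xi_j$ into a finite set $S$ determined by $(\xi_i)_{i\ne j}$; this is enough, since $\mathbb P(\xi_j\in S\setminus A)=0$. If $\xi_i=0$ for all $i\ne j$, then $f=\xi_jz^j$ and $S=\{0\}$. Otherwise $f\not\equiv0$, and a nonzero double root $w$ of $f$ is a root of $\vartheta f-jf=\sum_{i\ne j}(i-j)\xi_iz^i$, a nonzero polynomial that does not involve $\xi_j$. For each of its finitely many nonzero roots $w$, the equation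 $f(w)=0$ gives $\xi_j=-w^{-j}\sum_{i\ne j}\xi_iw^i$.
\end{proof}

If $\mathbb P(\xi\in A)<1$, Theorem~\ref{thm:main} follows. From now on $\xi$ is purely atomic and non-constant, so it has two atoms $a\ne b$; this is the only use of non-constancy. Multiplying $\xi$ by $1/(b-a)$ does not change the roots of $f_n$, so we assume
\[
b=a+1 .
\]
The constants of the proof are
\[
\beta=\mathbb P(\xi\in\{a,b\}),\qquad\alpha=\frac{\mathbb P(\xi=b)}\beta\in(0,1),
\]
\[
\alpha_*=\max(\alpha,1-\alpha)<1,\qquad\beta_*=\min\bigl(\mathbb P(\xi=a),\mathbb P(\xi=b)\bigr)>0 .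
\]
Enumerate the atoms as $x_1=a,\ x_2=b,\ x_3,\dots$ (a finite or infinite list), and let $K=\mathbb Q(x_1,x_2,\dots)$, a countable field.

\subsection{The field $\mathbb C_p$}

We recall what is needed. The field $\mathbb C_p$ is an algebraically closed extension of $\mathbb Q_p$ with a multiplicative absolute value $|\cdot|$ such that $|x+y|\le\max(|x|,|y|)$, with equality if $|x|\ne|y|$, and $|k|=p^{-e}$ for an integer $k\neq0$ exactly divisible by $p^e$. From here on $|\cdot|$ denotes this absolute value on elements of $\mathbb C_p$. The set $\mathcal O=\{x:|x|\le1\}$ is a ring containing $\mathbb Z_p$. Its quotient by the maximal ideal $\{x:|x|<1\}$ is $\overline{\mathbb F}_p$, and a bar denotes the reduction of an element of $\mathcal O$ or of a polynomial in $\mathcal O[z]$. A root $x$ of a monic polynomial of degree $k$ over $\mathcal O$ lies in $\mathcal O$, for if $|x|>1$ the term $x^k$ is strictly larger than all the others. For $\rho>0$ and $g=\sum_ig_iz^i\in\mathbb C_p[z]$, the \emph{Gauss norm of radius $\rho$} is $\|g\|_\rho=\max_i|g_i|\rho^i$.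

\begin{lemma}\label{lem:gauss}
\begin{enumerate}
\item[(a)] The Gauss norm is multiplicative. In particular, if $g=\gamma\prod_i(z-z_i)$, then $\|g\|_\rho=|\gamma|\prod_i\max(\rho,|z_i|)$.
\item[(b)] Let $g\in\mathcal O[z]$ with $\bar g\ne0$, and let $u\in\overline{\mathbb F}_p$. The multiplicity of $u$ as a root of $\bar g$ is the number of roots $z_i$ of $g$, counted with multiplicity, with $|z_i|\le1$ and $\bar z_i=u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The ultrametric inequality gives $\|gG\|_\rho\le\|g\|_\rho\|G\|_\rho$. Let $i$ and $k$ be the least indices at which the maxima defining $\|g\|_\rho$ and $\|G\|_\rho$ are attained. The coefficient of $z^{i+k}$ in $gG$ is $g_iG_k$ plus terms $g_lG_{i+k-l}$ with $l<i$ or $i+k-l<k$, each strictly smaller than $g_iG_k$. So equality holds.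

(b) Write $g=\gamma\prod_{|z_i|\le1}(z-z_i)\prod_{|z_i|>1}(1-z/z_i)$. Each linear factor has $\|\cdot\|_1=1$, and $\|g\|_1=1$, so $|\gamma|=1$ by (a). Reducing gives $\bar g=\bar\gamma\prod_{|z_i|\le1}(z-\bar z_i)$.
\end{proof}

If all atoms are rational, $K=\mathbb Q$ lies in $\mathbb C_p$, and the first $m$ atoms are $0$ or units once $p$ exceeds their numerators and denominators. The next lemma does the same for arbitrary atoms. It is the step that needs characteristic $0$.

\begin{lemma}\label{lem:embed}
For each $m$ there is $P_m$ such that for every prime $p\ge P_m$ there is a field embedding $K\hookrightarrow\mathbb C_p$ with $|x_i|\in\{0,1\}$ for all $i\le m$.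
\end{lemma}

\begin{proof}
Let $R\subseteq K$ be the $\mathbb Q$-algebra generated by the elements $x_i$ and $x_i^{-1}$ with $i\le m$, $x_i\ne0$. By Noether normalization, $R$ is integral over a subring $\mathbb Q[y_1,\dots,y_e]$ with $y_1,\dots,y_e\in R$ algebraically independent over $\mathbb Q$ (possibly $e=0$). Each of the finitely many generators satisfies a monic equation over $\mathbb Q[y_1,\dots,y_e]$. Let $\Delta\ge1$ be a common denominator of all rational numbers occurring in these equations, and put $P_m=\Delta+1$.

Let $p\ge P_m$, so $p\nmid\Delta$. An uncountable subset of $\mathbb C_p$ contains an element transcendental over any given countable subfield, because only countably many elements are algebraic over that subfield. Applying this $e$ times to $\mathbb Z_p$, we find $e$ elements of $\mathbb Z_p$ algebraically independent over $\mathbb Q$; sending the $y_i$ to them embeds $\mathbb Q(y_1,\dots,y_e)$ in $\mathbb C_p$. Now adjoin $x_1,x_2,\dots$ one at a time. If $x_i$ is algebraic over the field reached so far, the embedding extends because $\mathbb C_p$ is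 algebraically closed. If not, send $x_i$ to an element transcendental over the countable image. The union of these maps embeds $K$. The image of $\mathbb Z[1/\Delta][y_1,\dots,y_e]$ lies in $\mathbb Z_p$, so for $i\le m$ and $x_i\ne0$ the images of $x_i$ and $x_i^{-1}$ are roots of monic polynomials over $\mathcal O$. Hence $|x_i|\le1$ and $|x_i|^{-1}\le1$.
\end{proof}

For $0\neq f\in K[z]$, the double roots of $f$ in an algebraically closed field containing $K$ are the roots of $\gcd(f,f')$, which the Euclidean algorithm computes in $K[z]$. So $f$ has a nonzero double root in $\mathbb C$ if and only if $\gcd(f,f')$ is not a constant times a power of $z$, if and only if $f$ has a nonzero double root in $\mathbb C_p$. We therefore regard the $\xi_j$ as elements of $\mathbb C_p$ and look for double roots there.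

\subsection{Parameters}\label{sub:param}

Given $n$, a prime $p$ and an embedding $K\hookrightarrow\mathbb C_p$, write $f=f_n$ and put
\[
M=\max_{0\le j\le n}|\xi_j|,\qquad\eta=\mathbb P(|\xi|\notin\{0,1\}),\qquad\nu=\Bigl\lfloor\frac{n+1}p\Bigr\rfloor,
\]
\[
D=\lceil C_0\log n\rceil\ \text{ with }\ C_0=\max\Bigl(\frac8\beta,\frac4{\beta\log(1/\alpha_*)}\Bigr),\qquad s_0=\frac\nu D-1 .
\]
A \emph{class} is a residue class $\kappa$ modulo $p$; it contains $\nu_\kappa\in\{\nu,\nu+1\}$ elements of $\{0,\dots,n\}$. As in Section~\ref{sec:Fp}, $D$ separates residues of low and of high degree. We call the triple ($n$, $p$, embedding) \emph{admissible} if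
\begin{equation}\label{eq:adm}
|a|,|b|\in\{0,1\},\qquad pD\le n,\qquad p^D\exp\bigl(-4\alpha(1-\alpha)\beta s_0/p^2\bigr)\le1 .
\end{equation}
Sections~\ref{sec:anti} and~\ref{sec:integral} use only admissibility, so they serve both Theorem~\ref{thm:main} and Theorem~\ref{thm:finite}.

\emph{The choice for Theorem~\ref{thm:main}.} We may take $P_1\le P_2\le\cdots$, with $P_m$ eventually constant if there are finitely many atoms. For large $n$ let $p=p_n$ be a prime in $[n^{1/10},2n^{1/10}]$, which exists by Bertrand's postulate. Let $m_n=\max\{m\le n:P_m\le n^{1/10}\}$, so $m_n\to\infty$, and use the embedding of Lemma~\ref{lem:embed} for $m=m_n\ge2$. Then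
\[
\eta=\eta_n\le\mathbb P(\xi\notin\{x_i:i\le m_n\})\to0 .
\]
Since $\nu\ge\frac12n^{9/10}-1$, the ratio $s_0/p^2$ is at least a constant times $n^{7/10}/\log n$, while $D\log p=O(\log^2n)$. So for large $n$ the triple is admissible, and also
\begin{equation}\label{eq:small}
\nu\ge16,\qquad\eta\le1/32 .
\end{equation}
The exponent $1/10$ is a convenient point in a wide window: Sections~\ref{sec:records} and~\ref{sec:large} need $\log^2n=o(p)$, and the last condition in \eqref{eq:adm} bounds $p$ from above. We have no control of the rate at which $\eta_n\to0$, so many coefficients may fail to be units.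

\section{Roots with $|w|\ne1$: records}\label{sec:records}

At a $p$-adic root the largest terms of $f(w)=\sum_j\xi_jw^j$ must cancel, and at a double root they must do so twice.

\begin{lemma}\label{lem:dominant}
Let $w\in\mathbb C_p$ be a nonzero double root of $f\ne0$, and let $E$ be the set of indices $j$ at which $|\xi_j||w|^j$ is maximal. Then $|E|\ge2$, and if $E=\{i,k\}$ with $i<k$, then $p\mid k-i$.
\end{lemma}

\begin{proof}
Pick $j_0\in E$ and let $g(z)=f(wz)/(\xi_{j_0}w^{j_0})\in\mathcal O[z]$. Its reduction is $\bar g=\sum_{j\in E}r_jz^j$ with all $r_j\in\overline{\mathbb F}_p^{\,*}$. Since $1$ is a double root of $g$, it is a double root of $\bar g$ by Lemma~\ref{lem:gauss}(b), that is, $\sum_{j\in E}r_j=0$ and $\sum_{j\in E}jr_j=0$. The first equation excludes $|E|=1$. If $E=\{i,k\}$, the two equations give $(k-i)r_k=0$.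
\end{proof}

Let $T_j=\log|\xi_j|\in[-\infty,\infty)$. These are i.i.d., with a law that depends on $n$ and that we do not control. The estimates below use only exchangeability. Call $j$ a \emph{record} if $T_j>T_l$ for all $l<j$, and let $\mathcal R_j$ be this event.

\begin{lemma}\label{lem:records}
Let $T'$ be a copy of $T_0$ independent of all $T_j$. For $i<j$,
\[
\mathbb P(\mathcal R_i\cap\mathcal R_j)\le\frac1{(i+1)(j+1)},\qquad\mathbb P(\mathcal R_i\cap\mathcal R_j\cap\{T'>T_j\})\le\frac1{(i+1)(j+1)(j+2)} .
\]
\end{lemma}

\begin{proof}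
Among $k$ exchangeable variables, the $k$ events that a given variable is strictly larger than all the others are disjoint and equally likely, so the last variable is the strict maximum with probability at most $1/k$. This event is invariant under permutations of the first $k-1$ variables, so conditionally on it they remain exchangeable, as does any initial segment of them. Applying this to $T_0,\dots,T_j$ and then to $T_0,\dots,T_i$ gives the first bound. On $\mathcal R_j\cap\{T'>T_j\}$ the variable $T'$ is the strict maximum of $T_0,\dots,T_j,T'$, which gives the extra factor $1/(j+2)$.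
\end{proof}

\begin{proposition}\label{prop:off}
With the choice of Section~\ref{sub:param} for Theorem~\ref{thm:main}, the probability that $f\neq0$ and $f$ has a nonzero double root $w\in\mathbb C_p$ with $|w|\ne1$ tends to $0$.
\end{proposition}

\begin{proof}
The polynomial $z^nf(1/z)=\sum_j\xi_{n-j}z^j$ has the same law as $f$, and its nonzero double roots are the inverses of those of $f$. So it suffices to treat $|w|<1$. Let $E$ be as in Lemma~\ref{lem:dominant}, $\sigma=-\log|w|>0$ and $\tau=\log\max_j|\xi_j||w|^j$, a finite number. Then $T_j\le\tau+\sigma j$ for all $j$, with equality exactly for $j\in E$: the points $(j,T_j)$ lie on or below a line of positive slope and touch it at $E$. For $j\in E$ and $l<j$ we get $T_l\le\tau+\sigma l<T_j$. So every $j\in E$ is a record with $T_j$ finite. Records are sparse, and it remains to see that they rarely satisfy the further constraints.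

\emph{Case $|E|=2$.} By Lemma~\ref{lem:dominant} there are records $i<k$ with $k=i+lp$, $l\ge1$. By Lemma~\ref{lem:records} this has probability at most
\[
\sum_{i=0}^n\frac1{i+1}\sum_{1\le l\le n/p}\frac1{lp}\le\frac{(1+\log(n+1))^2}p\to0 .
\]

\emph{Case $|E|\ge3$.} Take $i<j<k$ in $E$. The three points are collinear: $T_i<T_j$ are finite and $T_k=L_{ij}(k)$, where
\[
L_{ij}(k)=T_j+(k-j)\frac{T_j-T_i}{j-i}.
\]
For small $j$ Lemma~\ref{lem:records} gives no decay, and we use $\eta\to0$ instead. Let $j_*=\lceil\max(\eta,1/n)^{-1/2}\rceil$, so that $j_*\to\infty$ and $j_*\eta\le\eta^{1/2}+\eta\to0$.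

If $j<j_*$, then $T_i$ and $T_j$ are finite and not both $0$, so one of the $j_*$ indices below $j_*$ has $|\xi_l|\notin\{0,1\}$. This has probability at most $j_*\eta$.

For $j\ge j_*$, fix $i<j$ and condition on $T_0,\dots,T_j$ such that $\mathcal R_i\cap\mathcal R_j$ holds and $T_i$ is finite. The numbers $L_{ij}(k)$, $k>j$, are distinct and larger than $T_j$, so
\[
\mathbb P\bigl(\exists k>j:T_k=L_{ij}(k)\bigm|T_0,\dots,T_j\bigr)\le\sum_{k>j}\mathbb P\bigl(T'=L_{ij}(k)\bigm|T_0,\dots,T_j\bigr)\le\mathbb P(T'>T_j\mid T_j).
\]
Taking expectations over $\mathcal R_i\cap\mathcal R_j$ and summing, the second bound of Lemma~\ref{lem:records} gives a total of at most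
\[
\sum_{j\ge j_*}\sum_{i<j}\frac1{(i+1)(j+1)(j+2)}\le\sum_{j\ge j_*}\frac{1+\log j}{(j+1)(j+2)},
\]
the tail of a convergent series.
\end{proof}

\section{Anticoncentration from two atoms}\label{sec:anti}

About the law of $\xi$ we know only that it charges $a$ and $a+1$. We therefore reveal everything except the choices between these two values. Let
\[
B=\{j\le n:\xi_j\in\{a,b\}\},\qquad\varepsilon_j=\mathbf 1\{\xi_j=b\},
\]
so that $\xi_j=a+\varepsilon_j$ for $j\in B$. Each index lies in $B$ independently with probability $\beta$. Given $B$ and $(\xi_j)_{j\notin B}$, the $\varepsilon_j$, $j\in B$, are i.i.d.\ Bernoulli variables with mean $\alpha$. For a class $\kappa$ let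
\[
B_\kappa=\{j\in B:j\equiv\kappa\bmod p\},\qquad Y_\kappa(z)=\sum_{j\in B_\kappa}\varepsilon_jz^j ,
\]
a polynomial with coefficients in $\{0,1\}$ that we read over $\mathbb C_p$ or over $\mathbb F_p$. We need upper bounds for $\mathbb P(Y_\kappa(u)=v)$ of the two kinds used in Section~\ref{sec:Fp}, now with $p$ growing and with only the indices in $B$ available.

Recall that the trace $\operatorname{Tr}\colon\mathbb F_{p^d}\to\mathbb F_p$ is a nonzero $\mathbb F_p$-linear map and that the additive characters of $\mathbb F_{p^d}$ are the maps $y\mapsto e^{2\pi i\operatorname{Tr}(xy)/p}$, $x\in\mathbb F_{p^d}$. For $u$ of degree $d$, $x\in\mathbb F_{p^d}^*$ and $\kappa\in\{0,1\}$, the indices at which this character detects $\varepsilon_ju^j$ include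
\[
S(u,x,\kappa)=\{j=\kappa+pt:\ 0\le t<\nu,\ \operatorname{Tr}(xu^j)\ne0\},
\]
a subset of $\{0,\dots,n\}$ because $\kappa+p(\nu-1)\le n+2-p$. Let $\mathcal B$ be the event, depending on $B$ only, that
\begin{enumerate}
\item[(B1)] $|B\cap\{0,p,\dots,p(D-1)\}|\ge\beta D/2$, and
\item[(B2)] $|B\cap S(u,x,\kappa)|\ge\beta s_0/2$ for all $u$ of degree $d<D$, all $x\in\mathbb F_{p^d}^*$ and $\kappa\in\{0,1\}$.
\end{enumerate}

\begin{lemma}\label{lem:B}
For an admissible triple,
\begin{equation}\label{eq:B}
\mathbb P(\mathcal B^c)\le n^{-1}+2Dp^{2D}e^{-\beta s_0/8}.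
\end{equation}
With the choice of Section~\ref{sub:param} for Theorem~\ref{thm:main}, the right side tends to $0$.
\end{lemma}

\begin{proof}
We use the Chernoff bound $\mathbb P(\operatorname{Bin}(k,\beta)\le\beta k/2)\le e^{-\beta k/8}$. Since $pD\le n$, (B1) fails with probability at most $e^{-\beta D/8}\le n^{-1}$, as $C_0\ge8/\beta$. By Lemma~\ref{lem:basis}, any $d$ consecutive terms of $(xu^\kappa u^{pt})_t$ form a basis of $\mathbb F_{p^d}$, and the trace does not vanish on a basis. Hence $|S(u,x,\kappa)|\ge\lfloor\nu/d\rfloor\ge s_0$, and (B2) fails for a given triple $(u,x,\kappa)$ with probability at most $e^{-\beta s_0/8}$. There are at most $\sum_{d<D}2p^{2d}\le2Dp^{2D}$ triples. For the last claim, $\log(Dp^{2D})=O(\log^2n)$, while $s_0$ grows like a power of $n$.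
\end{proof}

\begin{lemma}\label{lem:anti}
Let the triple be admissible. Fix a set $B$ for which $\mathcal B$ holds, and let $(\varepsilon_j)_{j\in B}$ be i.i.d.\ Bernoulli variables with mean $\alpha$. For all $u\in\overline{\mathbb F}_p^{\,*}$ and $v\in\overline{\mathbb F}_p$:
\begin{enumerate}
\item[(i)] if $\deg u\ge D$, then $\mathbb P(Y_0(u)=v)\le n^{-2}$;
\item[(ii)] if $\deg u=d<D$ and $\kappa\in\{0,1\}$, then $\mathbb P(Y_\kappa(u)=v)\le2p^{-d}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $I=B\cap\{0,p,\dots,p(D-1)\}$ and fix the $\varepsilon_j$ with $j\notin I$. The elements $u^j$, $j\in I$, are linearly independent over $\mathbb F_p$ by Lemma~\ref{lem:basis}, so at most one vector $(\varepsilon_j)_{j\in I}\in\{0,1\}^I$ gives $Y_0(u)=v$. By (B1) it has probability at most $\alpha_*^{\beta D/2}$, which is at most $n^{-2}$ because $D\ge4\log n/(\beta\log(1/\alpha_*))$.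

(ii) The value $Y_\kappa(u)$ lies in $\mathbb F_{p^d}$, so we may assume $v\in\mathbb F_{p^d}$. Let $\phi(s)=\mathbb Ee^{2\pi is\varepsilon_j/p}=1-\alpha+\alpha e^{2\pi is/p}$ for $s\in\mathbb F_p$. By \eqref{eq:fourier} and independence,
\[
\mathbb P(Y_\kappa(u)=v)\le p^{-d}\Bigl(1+\sum_{x\in\mathbb F_{p^d}^*}\ \prod_{j\in B_\kappa}\bigl|\phi(\operatorname{Tr}(xu^j))\bigr|\Bigr).
\]
For $s\ne0$ we have $|\sin(\pi s/p)|\ge\sin(\pi/p)\ge2/p$, so
\[
|\phi(s)|^2=1-4\alpha(1-\alpha)\sin^2(\pi s/p)\le1-16\alpha(1-\alpha)/p^2
\]
and $|\phi(s)|\le e^{-8\alpha(1-\alpha)/p^2}$. By (B2) at least $\beta s_0/2$ factors in each product have $s\ne0$, so each product is at most $e^{-4\alpha(1-\alpha)\beta s_0/p^2}$, which is at most $p^{-D}$ by \eqref{eq:adm}. The bracket is at most $1+p^{d-D}\le2$.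
\end{proof}

The randomness kept in reserve is that of the class $0$. Let $\mathcal G$ be the $\sigma$-field generated by $B$, $(\xi_j)_{j\notin B}$ and $(\varepsilon_j)_{j\in B\setminus B_0}$. Given $\mathcal G$, the $\varepsilon_j$ with $j\in B_0$ are still i.i.d.\ Bernoulli with mean $\alpha$, so Lemma~\ref{lem:anti} with $\kappa=0$ applies conditionally on $\mathcal G$ to $\mathcal G$-measurable $u$ and $v$. Since $|a|,|b|\le1$, the event $\{M\le1\}$ is determined by $(\xi_j)_{j\notin B}$.

\section{Roots with $|w|=1$: integral coefficients}\label{sec:integral}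

When $M\le1$ we can reduce $f$ itself, and the argument follows Section~\ref{sec:Fp}.

\begin{proposition}\label{prop:integral}
For an admissible triple, the probability that $M\le1$ and either $f\equiv0$ or $f$ has a double root $w\in\mathbb C_p$ with $|w|=1$ is at most
\[
\mathbb P(\mathcal B^c)+2(1-\beta_*)^{n/2}+n^{-1}+8/p .
\]
\end{proposition}

\begin{proof}
One of the atoms $a\neq b$ is nonzero; call it $a_*$, so $|a_*|=1$ by \eqref{eq:adm}. If $M<1$, which includes $f\equiv0$, then no $\xi_j$ equals $a_*$; this has probability at most $(1-\beta_*)^{n+1}$. Let $M=1$, so $\bar f=\sum_j\bar\xi_jz^j\ne0$. If $w$ is a double root of $f$ with $|w|=1$, then $u=\bar w\neq0$ is a double root of $\bar f$ by Lemma~\ref{lem:gauss}(b), so $\bar f(u)=\vartheta\bar f(u)=0$.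

On $\{M\le1\}$ the polynomial $\vartheta\bar f=\sum_{p\nmid j}j\bar\xi_jz^j$ is $\mathcal G$-measurable, and so is $\bar f-Y_0$, whose coefficient at $j\in B_0$ is $\bar a$. If $\vartheta\bar f=0$, then $\xi_j\ne a_*$ for each of the $n-\lfloor n/p\rfloor\ge n/2$ indices with $p\nmid j$; this has probability at most $(1-\beta_*)^{n/2}$. It remains to bound the probability of a double root on $\mathcal B\cap\{M\le1\}\cap\{\vartheta\bar f\neq0\}$.

\emph{$\deg u\ge D$.} Given $\mathcal G$, the residue $u$ is one of at most $n$ roots of $\vartheta\bar f$. For each root of degree at least $D$, the equation $\bar f(u)=0$ prescribes $Y_0(u)$, and has conditional probability at most $n^{-2}$ by Lemma~\ref{lem:anti}(i). The total is at most $n^{-1}$.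

\emph{$\deg u=d<D$.} A single condition has probability about $p^{-d}$, too large for a union over the roots of $\vartheta\bar f$; we take a union over all $u$ of degree $d$ and use both conditions. Fix $u$. Condition on $B$, on $(\xi_j)_{j\notin B}$ and on the $\varepsilon_j$ with $j\notin B_0\cup B_1$. In $\vartheta\bar f(u)$ the variable $\varepsilon_j$ has coefficient $ju^j$, which is $0$ for $j\in B_0$ and $u^j$ for $j\in B_1$. So $\vartheta\bar f(u)=0$ prescribes $Y_1(u)$, and has probability at most $2p^{-d}$ by Lemma~\ref{lem:anti}(ii). Given also $(\varepsilon_j)_{j\in B_1}$, the equation $\bar f(u)=0$ prescribes $Y_0(u)$, and has probability at most $2p^{-d}$. Summing over at most $p^d$ elements $u$ and over $d$, the total is at most $\sum_{d\ge1}4p^{-d}=4/(p-1)\le8/p$.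
\end{proof}

With finitely many atoms this is the only case, and we can take $p$ as large as \eqref{eq:adm} allows.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Normalize $\xi$ as in Section~\ref{sec:padic}. By Lemma~\ref{lem:embed}, with $m$ the number of atoms, for every prime $p\ge P_m$ there is an embedding with $|x|\in\{0,1\}$ for all atoms $x$. Let $\Lambda$ be a constant with $\Lambda^3\ge4(C_0+1)^2/(\alpha(1-\alpha)\beta)$, let $q_n=n^{1/3}/(\Lambda\log n)$, and let $p$ be a prime in $[q_n,2q_n]$. For large $n$ we have $p\geq P_m$, $pD\le n$, $D\le(C_0+1)\log n$ and $s_0\ge n/(2Dp)$. Hence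
\[
\frac{s_0}{p^2}\ge\frac n{2Dp^3}\ge\frac{\Lambda^3\log^3n}{16D},\qquad4\alpha(1-\alpha)\beta\frac{s_0}{p^2}\ge\frac{(C_0+1)^2\log^3n}D\ge D\log n\ge D\log p ,
\]
and the triple is admissible.

All nonzero coefficients have $|\xi_j|=1$, so $M\le1$. If $f\neq0$ and $|w|\notin\{0,1\}$, the maximum of $|\xi_j||w|^j$ is attained at a single index, so by Lemma~\ref{lem:dominant} every nonzero double root has $|w|=1$. Therefore $\mathbb P(\mathcal D_n)$ is at most the bound of Proposition~\ref{prop:integral}. Since $s_0\ge n/(2Dp)\ge \Lambda n^{2/3}/(4(C_0+1))$ and $\log(Dp^{2D})=O(\log^2n)$, \eqref{eq:B} gives $\mathbb P(\mathcal B^c)=O(n^{-1})$. The dominant term is $8/p\le8\Lambda n^{-1/3}\log n$.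
\end{proof}

\section{Roots with $|w|=1$: large coefficients}\label{sec:large}

In this section the parameters are those chosen in Section~\ref{sub:param} for Theorem~\ref{thm:main}, and $n$ is large. All objects are defined on the event $\{M>1\}$. Let
\[
J=\{j:|\xi_j|=M\},\qquad r_j=\overline{\xi_j/\lambda}\in\overline{\mathbb F}_p^{\,*}\quad(j\in J),
\]
where $\lambda$ is the first atom in the list $x_1,x_2,\dots$ with $|\lambda|=M$; thus $\lambda$ is a function of $M$. Since $|a|,|b|\le1<M$, the sets $J$ and $B$ are disjoint.

\subsection{From a double root to a critical point}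

The reduction of $f/\lambda$ is $\sum_{j\in J}r_jz^j$. It no longer contains the $\varepsilon_j$, so Lemma~\ref{lem:anti} does not apply to it. To bring the $\varepsilon_j$ back we must read the equation $f(w)=0$ at the scale $1$ and not at the scale $M$. Put
\[
F=f-Y_0,\qquad h=\overline{\vartheta F/\lambda}=\sum_{j\in J}jr_jz^j\in\overline{\mathbb F}_p[z].
\]
The coefficients of $F$ are $\xi_j$ for $j\notin B_0$ and $a$ for $j\in B_0$, which gives the formula for $h$. The objects $F$, $h$, $J$, $(r_j)_{j\in J}$ are $\mathcal G$-measurable. When $h\ne0$, let $\mu(u)$ be the multiplicity of $u\in\overline{\mathbb F}_p^{\,*}$ as a root of $h$.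

At a double root $w$ with $|w|=1$ we have $F(w)=-Y_0(w)$, an equation between elements of $\mathcal O$ which can be reduced. The difficulty is that $w$ depends on $(\varepsilon_j)_{j\in B_0}$, and since $F$ has coefficients of size $M$, the residue of $F(w)$ is not determined by the residue of $w$. What helps is that $\vartheta F(w)=-\vartheta Y_0(w)$ has size at most $1/p$: the point $w$ is almost a critical point of $F$, and near a critical point $F$ is almost constant. For $F=\lambda(z-w_1)^2+v$ and $p$ odd this reads
\[
|F(w)-F(w_1)|=|\lambda||w-w_1|^2=|F'(w)|\,|w-w_1| ,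
\]
which is small, however large $\lambda$ is. So we replace $w$ by a true critical point $w_1$ of $F$, which is $\mathcal G$-measurable.

\begin{lemma}\label{lem:critical}
Suppose that $M>1$, $h\ne0$, and $f$ has a double root $w$ with $|w|=1$. Put $u=\bar w$. Then $h(u)=0$. If moreover $\mu(u)<p$, then $\vartheta F$ has a root $w_1$ with $|w_1|=1$, $\bar w_1=u$, $|F(w_1)|\le1$ and
\[
Y_0(u)=-\overline{F(w_1)} .
\]
\end{lemma}

\begin{proof}
From $\vartheta f(w)=0$ we get $\vartheta F(w)=-\sum_{j\in B_0}j\varepsilon_jw^j$, so $|F'(w)|=|\vartheta F(w)|\le1/p$. Dividing by $\lambda$ and reducing gives $h(u)=0$, so $\mu:=\mu(u)\ge1$. By Lemma~\ref{lem:gauss}(b), $\vartheta F=zF'$ has a root reducing to $u\ne0$; it is a root of $F'$ at distance less than $1$ from $w$. Let $w_1$ be a root of $F'$ closest to $w$. Then $\rho:=|w-w_1|<1$, so $|w_1|=1$ and $\bar w_1=u$. We claim that $|F(w)-F(w_1)|<1$ if $\mu<p$. We may assume $\rho>0$.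

Expand $F'(w_1+y)=\sum_i\gamma_iy^i=\gamma\prod_i(y-y_i)$, and let $y_w=w-w_1$. The reduction of $F'(z)/\lambda\in\mathcal O[z]$ is $h(z)/z$, so the reduction of $F'(w_1+y)/\lambda\in\mathcal O[y]$ is $(h/z)(u+y)$, which vanishes to order exactly $\mu$ at $y=0$. Hence
\[
|\gamma_i|\le M\ \text{ for all }i,\qquad|\gamma_\mu|=M .
\]
By the choice of $w_1$, $|y_w-y_i|\ge\rho=|y_w|$ for all $i$. If $|y_i|>\rho$, then $|y_w-y_i|=|y_i|$. If $|y_i|\le\rho$, then $|y_w-y_i|\le\rho$, so it equals $\rho$. Thus $|y_w-y_i|=\max(\rho,|y_i|)$, and Lemma~\ref{lem:gauss}(a) gives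
\begin{equation}\label{eq:gauss}
\max_i|\gamma_i|\rho^i=|\gamma|\prod_i\max(\rho,|y_i|)=|F'(w)|\le1/p .
\end{equation}
This is the gain from taking the closest critical point: not only the sum $F'(w)$ but each term of its expansion is small. In particular $M\rho^\mu\le1/p$, and so $\rho\le p^{-1/\mu}$.

Integrating, $F(w)-F(w_1)=\sum_i\frac{\gamma_i}{i+1}y_w^{i+1}$. Let $p^e$ be the exact power of $p$ dividing $i+1$. If $e=0$, the term has absolute value $|\gamma_i|\rho^i\cdot\rho\le\rho/p<1$ by \eqref{eq:gauss}. If $e\ge1$, the denominator costs a factor $p^e$, and we use $\mu<p$. We have $i+1\ge p^e>\mu$, so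
\[
\Bigl|\frac{\gamma_i}{i+1}y_w^{i+1}\Bigr|\le p^e\cdot M\rho^\mu\cdot\rho^{\,i+1-\mu}\le p^{e-1}p^{-(i+1-\mu)/\mu}=p^{\,e-(i+1)/\mu}<1 ,
\]
because $(i+1)/\mu\ge p^e/\mu>p^{e-1}\ge e$. (For $\mu\ge p$ and $i+1=p$ the exponent $1-p/\mu$ would not be negative.) This proves the claim.

Finally $F(w)=f(w)-Y_0(w)=-Y_0(w)\in\mathcal O$. By the claim, $F(w_1)\in\mathcal O$ and $\overline{F(w_1)}=\overline{F(w)}=-Y_0(u)$.
\end{proof}

To use the lemma we need two facts about $h$. First, $\mu(u)<p$ for all $u$, with high probability. Second, at most $\mu(u)$ critical points reduce to $u$, and for $\deg u=d<D$ each one costs $2p^{-d}$ by Lemma~\ref{lem:anti}(ii); so $\sum_{\deg u=d}\mu(u)$ must be much smaller than $p^d$ on average. Both facts will come from the random \emph{positions} of the indices in $J$, since we know nothing about the residues $r_j$ or about $|J|$.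

\subsection{Multiplicities and residue classes}

Let $m=|J|\ge1$. For a class $\kappa\in\mathbb F_p$ let
\[
m_\kappa=\#\{j\in J:j\equiv\kappa\bmod p\},\qquad h_\kappa(z)=\sum_{j\in J,\ j\equiv\kappa}r_jz^j .
\]
Call $\kappa$ \emph{occupied} if $m_\kappa\ge1$, that is, if $h_\kappa\neq0$. Let $c\le p-1$ be the number of occupied nonzero classes; $h\ne0$ if and only if $c\ge1$. Since $\vartheta h_\kappa=\kappa h_\kappa$ and $h=\sum_{\kappa\ne0}\kappa h_\kappa$,
\begin{equation}\label{eq:theta}
\vartheta^lh(u)=\sum_{\kappa\ne0}\kappa^{l+1}h_\kappa(u)\qquad(l\ge0).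
\end{equation}

\begin{lemma}\label{lem:vdm}
Let $c\ge1$ and $u\in\overline{\mathbb F}_p^{\,*}$.
\begin{enumerate}
\item[(a)] Let $I$ be a set of $i\geq1$ occupied nonzero classes. If $\mu(u)\ge i$, then the values $h_\kappa(u)$, $\kappa\in I$, are determined by the values $h_\kappa(u)$ with $\kappa\notin I\cup\{0\}$.
\item[(b)] Either $\mu(u)\le c-1$, or $\mu(u)\ge p$ and $h_\kappa(u)=0$ for all $\kappa\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\mu(u)\ge i$, then $\vartheta^lh(u)=0$ for $0\le l<i$. By \eqref{eq:theta} this is a linear system for $(h_\kappa(u))_{\kappa\in I}$ with matrix $(\kappa^{l+1})_{0\le l<i,\ \kappa\in I}$. Its determinant is $\prod_{\kappa\in I}\kappa$ times a Vandermonde determinant in distinct elements of $\mathbb F_p$, hence nonzero.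

(b) Let $\mu(u)\ge c$. With $I$ the set of all occupied nonzero classes, the system in (a) is homogeneous, so $h_\kappa(u)=0$ for all $\kappa\ne0$. Represent $\kappa$ by an integer in $[1,p-1]$. Then $h_\kappa=z^\kappa q(z^p)=z^\kappa\tilde q(z)^p$, where the coefficients of $\tilde q$ are the $p$th roots of those of $q$. From $h_\kappa(u)=0$ we get $\tilde q(u)=0$, so $(z-u)^p\mid h_\kappa$. Hence $(z-u)^p\mid h$.
\end{proof}

\subsection{Random positions}

The following description of the law of $(\xi_0,\dots,\xi_n)$ is used only to compute probabilities of events that depend on $J$ and $(r_j)_{j\in J}$. Let $\zeta_0,\dots,\zeta_n$ be i.i.d.\ copies of $\xi$, let $\pi$ be an independent uniform permutation of $\{0,\dots,n\}$, and set $\xi_{\pi(\ell)}=\zeta_\ell$. For each fixed $\pi$ the $\xi_j$ are i.i.d.\ copies of $\xi$, so the law is the right one. Condition on $\zeta=(\zeta_\ell)$ with $M=\max_\ell|\zeta_\ell|>1$, and let $\ell_1<\dots<\ell_m$ be the labels with $|\zeta_\ell|=M$. Then $m$ and the residues $r_{(i)}=\overline{\zeta_{\ell_i}/\lambda}\neq0$ are fixed, $J=\{J_1,\dots,J_m\}$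 with $J_i=\pi(\ell_i)$, the residue at $J_i$ is $r_{(i)}$, and $(J_1,\dots,J_m)$ is a uniformly random injective sequence in $\{0,\dots,n\}$.

We write \emph{given the classes} for conditioning on $\zeta$ and on all $J_i\bmod p$. Given the classes, the sequence is uniform on a product over $\kappa$ of sets of injections from $\{i:J_i\equiv\kappa\}$ into the class $\kappa$. So the positions within each class form a uniform injection, independently for different classes, and the polynomials $h_\kappa$ are independent. The numbers $m_\kappa$ and $c$ are determined by the classes, and so is the event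
\[
\mathcal J=\{M>1\}\cap\{m_\kappa\le\nu_\kappa/4\text{ for all }\kappa\},
\]
on which the indices in $J$ have room to move. On $\mathcal J$ we have $m\le(n+1)/4$.

The multiplicative order $N$ of $u\in\overline{\mathbb F}_p^{\,*}$ is prime to $p$. Put
\[
b_N=\frac43\Bigl(\frac1N+\frac1\nu\Bigr),
\]
so that $b_N\le\frac43\bigl(\frac12+\frac1{16}\bigr)=\frac34$ for $N\ge2$, by \eqref{eq:small}.

\begin{lemma}\label{lem:oneclass}
Let $u\in\overline{\mathbb F}_p^{\,*}$ have order $N\ge2$.
\begin{enumerate}
\item[(a)] Given classes satisfying $\mathcal J$, for every occupied class $\kappa$ and every $v\in\overline{\mathbb F}_p$, the probability that $h_\kappa(u)=v$ is at most $b_N$.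
\item[(b)] $\mathbb E\bigl[\mu(u)\,\mathbf 1\{\mathcal J,\ h\ne0,\ \mu(u)<p\}\bigr]\le4b_N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix all positions in the class $\kappa$ except one, $J_i$. Then $J_i$ is uniform over $\nu_\kappa-m_\kappa+1\ge\frac34\nu_\kappa$ places, and $h_\kappa(u)=v$ prescribes $u^{J_i}$, as $r_{(i)}\ne0$. The elements of the class are $\kappa+pt$ with $t$ in a run of $\nu_\kappa$ consecutive integers. Since $u^p$ has order $N$, prescribing $u^{\kappa+pt}$ leaves at most one residue of $t$ modulo $N$, hence at most $\nu_\kappa/N+1$ places. The ratio is at most $\frac43(\frac1N+\frac1{\nu_\kappa})\le b_N$.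

(b) Condition on classes satisfying $\mathcal J$ and $c\ge1$. Let $1\le i\le c$, choose a set $I$ of $i$ occupied nonzero classes, and fix the positions in all other classes. By Lemma~\ref{lem:vdm}(a), $\mu(u)\ge i$ prescribes $h_\kappa(u)$ for each $\kappa\in I$. By (a) and independence, $\mu(u)\ge i$ has probability at most $b_N^i$. By Lemma~\ref{lem:vdm}(b), $\mu(u)<p$ implies $\mu(u)\le c-1$. So the conditional expectation of $\mu(u)\mathbf 1\{\mu(u)<p\}$ is at most $\sum_{i=1}^{c-1}b_N^i\le b_N/(1-b_N)\le4b_N$.
\end{proof}

The residue $u=1$ is excluded for a reason: $h_\kappa(1)$ does not depend on the positions within the class. It is handled in part (ii) of the next lemma through the randomness of the classes themselves.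

\begin{lemma}\label{lem:exceptional}
Let $c_0=\lceil8\log n\rceil$. Then
\begin{enumerate}
\item[(i)] $\mathbb P(\{M>1\}\setminus\mathcal J)\le p\,2^{-\nu/4}$;
\item[(ii)] $\mathbb P(\mathcal J,\ h(1)=0)\le3/p$;
\item[(iii)] $\mathbb P\bigl(\mathcal J,\ h\ne0,\ \mu(u)\ge p\text{ for some }u\in\overline{\mathbb F}_p\setminus\{0,1\}\bigr)\le2(c_0+1)^2/p+n(3/4)^{c_0}$.
\end{enumerate}
All three bounds tend to $0$.
\end{lemma}

\begin{proof}
(i) Indices in $J$ have $|\xi_j|\notin\{0,1\}$. For $k=\nu_\kappa$, a union bound over subsets of size $\lceil k/4\rceil$ and $\eta\le2^{-5}$ give $\mathbb P(\operatorname{Bin}(k,\eta)\ge k/4)\le2^k\eta^{k/4}\le2^{-k/4}$. Sum over the $p$ classes.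

For (ii) and (iii) note that $\frac{\nu+1}{n+1}\le\frac1p+\frac1{n+1}\le\frac2p$ and $\frac\nu n\le\frac{n+1}{pn}\le\frac2p$.

(ii) Condition on $\zeta$ with $M>1$ and $m\le(n+1)/4$, and on $J_2,\dots,J_m$. The equation $h(1)=\sum_iJ_ir_{(i)}=0$ allows at most one class for $J_1$, since $r_{(1)}\ne0$, and $J_1$ is uniform over $n+2-m\ge\frac34(n+1)$ places. The probability is at most $\frac43\cdot\frac{\nu+1}{n+1}\le\frac3p$.

(iii) By Lemma~\ref{lem:vdm}(b), such a $u$ is a common root of all $h_\kappa$ with $\kappa\ne0$. We show that typically either each $h_\kappa$ is a monomial or there are many occupied classes. Condition on $\zeta$ with $M>1$ and let $m'=\min(m,c_0+1)$. Each event $J_i\equiv0$ has probability at most $\frac{\nu+1}{n+1}\le\frac2p$, and each event $J_i\equiv J_{i'}$ with $i\ne i'$ has probability at most $\frac\nu n\le\frac2p$. For $i,i'\le m'$ there are $m'+\binom{m'}2\le(c_0+1)^2$ such events. So outside an event of probability at most $2(c_0+1)^2/p$, the indices $J_1,\dots,J_{m'}$ lie in distinct nonzero classes. Suppose they do.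

If $m\le c_0+1$, then $h_\kappa$ for the class $\kappa\neq0$ of $J_1$ is a monomial, which has no nonzero root, and no such $u$ exists. If $m>c_0+1$, then $c\ge c_0+1$. Condition on classes satisfying $\mathcal J$ and $c\ge c_0+1$, choose an occupied nonzero class $\kappa_1$, and fix its positions. Then $u$ is one of the at most $n$ roots of $h_{\kappa_1}\ne0$ outside $\{0,1\}$. For each such root, the events $h_\kappa(u)=0$ for $c_0$ further occupied nonzero classes are independent, each of probability at most $\frac34$ by Lemma~\ref{lem:oneclass}(a). This gives the term $n(3/4)^{c_0}$.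

The bounds tend to $0$ because $p\ge n^{1/10}$, $\nu\ge\frac12n^{9/10}-1$ and $8\log\frac43>1$.
\end{proof}

\subsection{Counting critical points}

\begin{proposition}\label{prop:large}
The probability that $M>1$ and $f$ has a double root $w\in\mathbb C_p$ with $|w|=1$ tends to $0$.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the event that $\mathcal B$ and $\mathcal J$ hold, $h(1)\ne0$, and $\mu(u)<p$ for all $u\in\overline{\mathbb F}_p\setminus\{0,1\}$. It is $\mathcal G$-measurable, and $\mathbb P(\{M>1\}\setminus\Gamma)\to0$ by Lemmas~\ref{lem:B} and~\ref{lem:exceptional}. On $\Gamma$ we have $h\ne0$, $\mu(1)=0$, and $\mu(u)<p$ for all $u\ne0$.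

Call a root $w_1$ of $\vartheta F$ a \emph{candidate} if $|w_1|=1$ and $|F(w_1)|\le1$. The candidates, their residues and the values $\overline{F(w_1)}$ are $\mathcal G$-measurable. There are at most $n$ candidates, and by Lemma~\ref{lem:gauss}(b) applied to $\vartheta F/\lambda$ at most $\mu(u)$ of them reduce to a given $u$; none reduces to $1$. On $\Gamma$, if $f$ has a double root with $|w|=1$, then by Lemma~\ref{lem:critical} some candidate satisfies $Y_0(\bar w_1)=-\overline{F(w_1)}$. By Lemma~\ref{lem:anti}, on $\Gamma$ the conditional probability of this given $\mathcal G$ is at most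
\[
n\cdot n^{-2}+\sum_{1\le d<D}\ \sum_{\deg u=d,\ u\ne1}2p^{-d}\mu(u)\,\mathbf 1\{\mathcal J,\ h\ne0,\ \mu(u)<p\}.
\]
Take expectations with Lemma~\ref{lem:oneclass}(b), writing $N(u)$ for the order of $u$. If $\deg u=d$, then $N(u)\mid p^d-1$. At most $N$ elements have order $N$, since they satisfy $u^N=1$, and a positive integer $k$ has at most $2\sqrt k$ divisors. Hence
\[
\sum_{\deg u=d,\ u\neq1}4b_{N(u)}\le\frac{16}3\Bigl(\#\{N:N\mid p^d-1\}+\frac{p^d}\nu\Bigr)\le\frac{16}3\Bigl(2p^{d/2}+\frac{p^d}\nu\Bigr),
\]
and the expected double sum is at most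
\[
\sum_{1\le d<D}\frac{32}3\Bigl(2p^{-d/2}+\frac1\nu\Bigr)\le\frac{32}3\Bigl(\frac2{\sqrt p-1}+\frac D\nu\Bigr)\to0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:atoms} we may assume that $\xi$ is purely atomic. Normalize it, and choose $p$ and the embedding as in Section~\ref{sub:param}. On $\mathcal D_n$, either $f\equiv0$ or $f$ has a nonzero double root $w\in\mathbb C_p$. The case $f\neq0$, $|w|\ne1$ has probability $o(1)$ by Proposition~\ref{prop:off}. The case $M\le1$ with $f\equiv0$ or $|w|=1$ has probability $o(1)$ by Proposition~\ref{prop:integral} and Lemma~\ref{lem:B}, since $p\to\infty$. The case $M>1$, $|w|=1$ has probability $o(1)$ by Proposition~\ref{prop:large}.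
\end{proof}

\begin{thebibliography}{1}

\bibitem{sep}
\emph{Separation of roots of random polynomials},
\texttt{https://people.maths.ox.ac.uk/\textasciitilde scott/dmpfiles/marcus.pdf}.

\end{thebibliography}
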